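# Positive semidefinite weights do not force $\hom\ge\hom_B$

## 1. A triangle with three pendant edges violates the Bethe bound

**Theorem 1.** Let $G_0$ be the triangle $v_0v_1v_2$ with $k$ pendant leaves attached to $v_k$, for $k=0,1,2$ (6 vertices, 6 edges). Let $q\ge 2$ be an integer. Let $M_0$ be the $\mathbb Z_6\times\mathbb Z_6$ matrix with $M_0(x,x)=2$, $M_0(x,x\pm1)=1$ and all other entries $0$. For $x\in\mathbb Z_6$ let $s(x)\in\{0,1,2\}$ be $x$ mod $3$, and put
$$D_s=q^{2s},\qquad \mu_s=q^{12-s^2-4s},\qquad (\mu_0,\mu_1,\mu_2)=(q^{12},q^7,1).$$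
Let $M$ be the matrix indexed by the $m=2(q^{12}+q^7+1)$ pairs $(x,i)$ with $x\in\mathbb Z_6$ and $1\le i\le \mu_{s(x)}$, with entries
$$M_{(x,i),(y,j)}=D_{s(x)}D_{s(y)}M_0(x,y).$$
Then $M$ is symmetric, nonnegative and positive semidefinite; it even has the form $YY^T$ with $Y\ge 0$. Moreover
$$\hom(G_0,M)\le\frac{960}{q}\,\hom_B(G_0,M).$$
In particular $\hom(G_0,M)<\hom_B(G_0,M)$ for $q=1000$, and $\inf_M\hom(G_0,M)/\hom_B(G_0,M)=0$ over positive semidefinite nonnegative $M$ with $\hom_B(G_0,M)>0$.

Here $\hom(G,M)$ is a weighted count of homomorphisms and $\hom_B(G,M)$ is its Bethe approximation; both are defined in Section 2. Conjecture III.3 of "Counting Homomorphisms in Bipartite Graphs" (http://utdallas.edu/~nrr150130/Papers/isit2019.pdf) says that for any graph $G$ and every positive semidefinite matrix $M\in\mathbb R^{m\times m}_{\ge0}$ one has $\hom(G,M)\ge\hom_B(G,M)$. Theorem 1 says that this is false, already for one fixed graph on six vertices. It also says that no weaker inequality $\hom(G_0,M)\ge c\,\hom_B(G_0,M)$ with a constant $c>0$ is true for this graph.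

The later sections explain how widespread the failure is. Section 6 gives a criterion for a graph to violate the inequality (Theorem 2), Section 7 deduces failure for almost all graphs (Theorem 3), and Section 8 decides exactly which connected graphs with one cycle satisfy the inequality (Theorem 4).

## 2. Counts, local marginals and the functional $B_M$

Throughout, $G=(V,E)$ is a finite simple graph and $M\in\mathbb R_{\ge0}^{m\times m}$ is symmetric.

**Definition (homomorphism count).**
$$\hom(G,M)=\sum_{x\in[m]^{V}}\ \prod_{ij\in E}M_{x_i,x_j}.$$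
If $M$ is the adjacency matrix of a graph, this counts graph homomorphisms from $G$ to it.

**Definition (local marginal polytope).** $\mathcal L(G)$ is the set of families $\tau=((\tau_i)_{i\in V},(\tau_{ij})_{ij\in E})$ where each $\tau_i$ is a probability distribution on $[m]$, each $\tau_{ij}$ is a probability distribution on $[m]^2$, and $\tau_{ij}$ has first marginal $\tau_i$ and second marginal $\tau_j$.

**Definition (Bethe partition function).** For $\tau\in\mathcal L(G)$ let
$$B_M(\tau)=\sum_{ij\in E}\sum_{x_i,x_j}\tau_{ij}(x_i,x_j)\log M_{x_i,x_j}-\sum_{i\in V}\sum_{x_i}\tau_i(x_i)\log\tau_i(x_i)-\sum_{ij\in E}\sum_{x_i,x_j}\tau_{ij}(x_i,x_j)\log\frac{\tau_{ij}(x_i,x_j)}{\tau_i(x_i)\tau_j(x_j)},$$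
with $\log0=-\infty$ and with every summand of weight $\tau_i(x_i)=0$ or $\tau_{ij}(x_i,x_j)=0$ taken to be $0$. Then $\log\hom_B(G,M)=\max_{\tau\in\mathcal L(G)}B_M(\tau)$.

The maximum makes sense. The $\tau$ for which every $\tau_{ij}$ lives on $\{M>0\}$ form a compact set on which $B_M$ is finite and continuous, and elsewhere $B_M=-\infty$; if that set is empty, $\hom_B=0$. With $H$ for Shannon entropy and $I$ for mutual information,
$$B_M(\tau)=\sum_{e\in E}\mathbb E_{\tau_e}\log M+\sum_{v\in V}H(\tau_v)-\sum_{e\in E}I(\tau_e),\qquad \hom_B(G,M)\ge e^{B_M(\tau)}\ \text{ for every }\tau\in\mathcal L(G).\tag{1}$$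
So a lower bound on $\hom_B$ needs only one good $\tau$. We shall use $I(\tau_{uv})=H(\tau_u)+H(\tau_v)-H(\tau_{uv})$ in the form
$$H(\tau_v)-I(\tau_{uv})=H(\tau_{uv})-H(\tau_u)=-\mathbb E_{\tau_{uv}}\log\frac{\tau_{uv}(x_u,x_v)}{\tau_u(x_u)}.\tag{2}$$

Recall the Gibbs variational inequality. If $w\ge0$ is a weight on a finite set with total $Z$, then every probability distribution $p$ satisfies
$$\mathbb E_p\log w+H(p)\le\log Z,\tag{3}$$
with equality for $p=w/Z$ when $Z>0$. This is Jensen's inequality for $\log$ applied to $w/p$ under $p$.

**Example (one edge).** If $G$ is a single edge, an element of $\mathcal L(G)$ is an arbitrary distribution $\tau_{12}$ on $[m]^2$ together with its marginals. Then $B_M(\tau)=\mathbb E\log M+H(\tau_{12})$, and by (3) the maximum is $\log\sum_{x,y}M_{xy}$. So $\hom_B=\hom$.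

**Example (triangle, swap matrix).** Let $G$ be a triangle and $M=\begin{pmatrix}0&1\\1&0\end{pmatrix}$. Then $\hom(G,M)=0$, since a triangle has no proper 2-coloring. But let each $\tau_i$ be uniform on the two states and each $\tau_{ij}$ uniform on the two pairs of different states. This family is locally consistent, each mutual information is $\log 2$, and $B_M(\tau)=0+3\log2-3\log2=0$. Hence $\hom_B(G,M)\ge1>0=\hom(G,M)$. No distribution on $[2]^3$ has these edge marginals: $\mathcal L(G)$ contains families that are consistent on every edge and impossible around the cycle.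

This $M$ has eigenvalue $-1$. The question is whether positive semidefiniteness (PSD, for real symmetric or Hermitian matrices) excludes such behavior. A matrix $YY^T$ with $Y\ge0$ entrywise is called completely positive; such a matrix is PSD and nonnegative. For instance $\begin{pmatrix}2&1\\1&1\end{pmatrix}=YY^T$ with $Y=\begin{pmatrix}1&1\\0&1\end{pmatrix}$.

We shall use the following textbook facts.

1. A Hermitian matrix with $A_{xx}\ge\sum_{y\ne x}|A_{xy}|$ for all $x$ is PSD (diagonal dominance).
2. Sums, entrywise conjugates, Kronecker products and entrywise products of PSD matrices are PSD (the last is the Schur product theorem). If $K$ is PSD and $\pi$ is any map into its index set, then the matrix with entries $K(\pi(a),\pi(b))$ is PSD.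
3. For square matrices, $XY$ and $YX$ have the same characteristic polynomial. In particular a cyclic shift of the factors of a product preserves trace and spectrum.
4. Gelfand's formula: $\|A^N\|^{1/N}\to\rho(A)$, the spectral radius.

## 3. Trees and cycles: comparing a trace with a spectral radius

**Lemma A.** Let $F$ be a finite tree and $\tau\in\mathcal L(F)$. There is a probability distribution $p$ on $[m]^{V_F}$ with vertex and edge marginals $\tau_v,\tau_e$ and with $H(p)=\sum_vH(\tau_v)-\sum_eI(\tau_e)$. Consequently $B_M(\tau)\le\log\hom(F,M)$.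

**Proof.** Root $F$ at a vertex $o$ and set
$$p(x)=\tau_o(x_o)\prod_{u\to w}\frac{\tau_{uw}(x_u,x_w)}{\tau_u(x_u)},$$
the product over all edges from a parent $u$ to a child $w$, with $p(x)=0$ if some $\tau_u(x_u)=0$. Let $w\ne o$ be a leaf with parent $u$. Summing over $x_w$ turns the last factor into $1$ wherever $\tau_u(x_u)>0$, and leaves the same formula on $F-w$. By induction $p$ restricted to $F-w$ has the right marginals, in particular $x_u$ has law $\tau_u$, so $(x_u,x_w)$ has law $\tau_{uw}$. Taking $-\mathbb E_p\log p$ and using (2),
$$H(p)=H(\tau_o)+\sum_{u\to w}\big(H(\tau_w)-I(\tau_{uw})\big)=\sum_vH(\tau_v)-\sum_eI(\tau_e).$$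
So $B_M(\tau)=\mathbb E_p\log\prod_{e}M+H(p)$, and (3) gives the last claim. $\blacksquare$

**The case of trees.** On a tree $F$ we have $\hom_B(F,M)=\hom(F,M)$ for every $M$. The bound $\le$ is Lemma A. For $\ge$, assume $\hom(F,M)>0$, let $p^*$ be the Gibbs distribution (weight divided by total), let $\tau$ be its marginals and $p$ the distribution of Lemma A for $\tau$. Wherever $p^*>0$, also $p>0$. As $\log p$ is a sum of functions of single vertices and edges, $H(p)=-\mathbb E_p\log p=-\mathbb E_{p^*}\log p\ge H(p^*)$, the last step by (3) with $w=p$. Hence $B_M(\tau)\ge\mathbb E_{p^*}\log\prod_e M+H(p^*)=\log\hom(F,M)$.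

So cycles are the first place where something can happen. Let $G$ be connected with exactly one cycle $(v_i)_{i\in\mathbb Z/n}$, $n\ge3$, and let $T_i$ be the rooted tree hanging at $v_i$ (including its root $v_i$). Let $W_i$ be the diagonal matrix whose entry $W_i(x,x)$ is the weighted count of homomorphisms of $T_i$ with the root mapped to $x$. For example, $W_i=I$ if $T_i$ is a single vertex, and $W_i(x,x)=\big(\sum_yM_{xy}\big)^k$ if $T_i$ consists of $k$ leaves on the root. Put
$$A=W_0MW_1M\cdots W_{n-1}M.\tag{4}$$

**Lemma B.** For $G$ connected with exactly one cycle and $M\ge0$ symmetric, $\hom(G,M)=\operatorname{tr}A$ and $\hom_B(G,M)\le\rho(A)$.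

**Proof.** Summing first over the states of the tree vertices gives $\hom(G,M)=\sum_{x_0,\dots,x_{n-1}}\prod_iW_i(x_i,x_i)M_{x_i,x_{i+1}}=\operatorname{tr}A$.

For the bound, let $\tau\in\mathcal L(G)$ with $B_M(\tau)>-\infty$, so that all $\mathbb E_{\tau_e}\log M$ are finite. Unroll $G$: let $P_N$ be a path on $Nn$ vertices numbered $0,\dots,Nn-1$, the $j$-th carrying a copy of $T_{j\bmod n}$. Every vertex and edge of $P_N$ is a copy of one of $G$; copy the corresponding marginals. This gives an element of $\mathcal L(P_N)$. Each vertex of $G$ appears $N$ times, and each edge $N$ times, except $e_0=v_{n-1}v_0$, which appears $N-1$ times. Lemma A on the tree $P_N$ gives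
$$\log\hom(P_N,M)\ge N\,B_M(\tau)+I(\tau_{e_0})-\mathbb E_{\tau_{e_0}}\log M.$$
On the other hand, with $A'=W_0M\cdots MW_{n-1}$ and $\mathbf 1$ the all-ones vector,
$$\hom(P_N,M)=\mathbf 1^TA^{N-1}A'\mathbf 1\le m\,\|A'\|\,\|A^{N-1}\|.$$
Take logarithms, divide by $N$ and let $N\to\infty$. Gelfand's formula gives $B_M(\tau)\le\log\rho(A)$. (If $\rho(A)=0$ this reads $B_M(\tau)\le-\infty$, a contradiction; then there is no such $\tau$ and $\hom_B=0$.) $\blacksquare$

**The case of cycles.** If $G=C_n$ then $A=M^n$. For PSD $M$ with eigenvalues $\lambda_j\ge0$,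
$$\hom(C_n,M)=\operatorname{tr}M^n=\sum_j\lambda_j^n\ge\big(\max_j\lambda_j\big)^n=\rho(M^n)\ge\hom_B(C_n,M).$$
So the conjectured inequality holds for all cycles, and we see exactly what positive semidefiniteness contributes: no eigenvalue cancels in the trace.

## 4. Three PSD factors can have trace zero

The natural next attempt is the same chain for any graph with one cycle:
$$\hom_B(G,M)\le\rho(A)\ \overset{?}{\le}\ \operatorname{tr}A=\hom(G,M).$$
The first inequality is Lemma B. In the second, $A$ is a product of $2n$ PSD matrices. A product of two PSD matrices has nonnegative eigenvalues, but for longer products this breaks down, as the following example shows.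

**Example.** Take $M_0$ from Theorem 1, and let $\Pi_k$ be the coordinate projection of $\mathbb R^{\mathbb Z_6}$ onto the coordinates $S_k=\{k,k+3\}$, for $k=0,1,2$. Let $A=\Pi_0M_0\Pi_1M_0\Pi_2M_0$. From $x\in S_0=\{0,3\}$, the only $y\in S_1=\{1,4\}$ with $M_0(x,y)\ne0$ is $y=x+1$; likewise from $S_1$ to $S_2$, and from $S_2=\{2,5\}$ to $S_0$, where $2\mapsto3$ and $5\mapsto0$. All these entries are $1$. So $\Pi_0M_0\Pi_1M_0\Pi_2M_0\Pi_0$ is the swap of coordinates $0$ and $3$ and zero elsewhere. It has the same spectrum as $A=\Pi_0A$ by Fact 3. The eigenvalues are $1,-1,0,0,0,0$, and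
$$\operatorname{tr}A=0,\qquad\rho(A)=1.$$

We have recovered the swap matrix from PSD factors. The residue class mod 3 of $x$ closes up after the three steps $x\mapsto x+1$, but the point itself lands on its antipode $x+3$. It lands there for any choice of signs that could matter: three differences $\pm1$ have an odd sum, hence never sum to $0$ mod $6$.

This is not yet a counterexample. It needs diagonal weights that confine $v_0$, $v_1$, $v_2$ to three different classes, while in (4) the matrices $W_k$ are not free: they are produced from the same $M$ by the trees $T_k$. On the bare triangle all $W_k$ agree and, as Section 3 shows, there is no counterexample. The pendant leaves have to do the selecting.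

## 5. Leaves that select the class, and the proof of Theorem 1

With $k$ leaves at $v_k$, the weight of $v_k$ is a $k$-th power of a row sum. Let us give the states of class $s$ a weight $D_s$ (a factor $D_s$ for each incident edge) and a multiplicity $\mu_s$ (that many copies). A vertex $v_k$ in class $s$ then carries $\mu_s$ from the copies, $D_s^2$ from the two triangle edges, and roughly $D_s^k$ from its $k$ leaves. We want this, as a function of $s$, to peak sharply at $s=k$, for instance to be proportional to
$$q^{-(s-k)^2}=q^{-k^2}\cdot q^{-s^2}\cdot q^{2sk}.$$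
The factor $q^{2sk}$ is a $k$-th power, so $D_s=q^{2s}$; and $\mu_sD_s^2$ should be a constant times $q^{-s^2}$, so $\mu_s=q^{\text{const}-s^2-4s}$. The constant $12$ makes $\mu_0,\mu_1,\mu_2$ integers. One thing remains to check, namely that the rest of the row sum hardly depends on $s$.

**Step 1: $M$ is completely positive.** The purpose is to see that $M$ is admissible. Let $N$ be the vertex–edge incidence matrix of the 6-cycle. Each vertex lies on two edges and $x,x\pm1$ share one edge, so $M_0=NN^T$. Put $Y_{(x,i),e}=D_{s(x)}N_{x,e}\ge0$. Then $M=YY^T$.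

**Step 2: row sums.** The purpose is to compute the contribution of a leaf. Let $A_s=\mu_sD_s$, $a=A_0+A_1+A_2$ and $L_s=a+A_s$, so $a\le L_s\le2a$. If $s(x)=s$, then $x+1$ and $x-1$ lie in the two other classes, so
$$\sum_{(y,j)}M_0(x,y)D_{s(y)}=\sum_yM_0(x,y)A_{s(y)}=2A_s+\sum_{s'\ne s}A_{s'}=L_s.\tag{5}$$
Hence a leaf at a vertex in a state of class $s$ contributes $D_sL_s$ to $\hom$. The total weight of class $s$ at $v_k$ is therefore
$$F_k(s)=\mu_sD_s^2(D_sL_s)^k=q^{12-s^2-4s+4s+2sk}L_s^k=q^{12+k^2}\,q^{-(s-k)^2}L_s^k.\tag{6}$$
Set $C=\prod_{k=0}^2q^{12+k^2}a^k$.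

**Step 3: upper bound for $\hom$.** The purpose is to show that the dominant term of the sum is absent. Summing over leaves and copies,
$$\hom(G_0,M)=\sum_{x_0,x_1,x_2\in\mathbb Z_6}\Big(\prod_{k}F_k(s(x_k))\Big)M_0(x_0,x_1)M_0(x_1,x_2)M_0(x_2,x_0).$$
Since $L_s\le2a$ and the exponents of $L$ are $0,1,2$, (6) gives $\prod_kF_k(s(x_k))\le8C\,q^{-\sum_k(s(x_k)-k)^2}$.

If the sum in the exponent is $0$, then $x_0,x_1,x_2$ lie in distinct classes. A nonzero product of $M_0$-entries would then need $x_1-x_0$, $x_2-x_1$, $x_0-x_2$ all to be $\pm1$ in $\mathbb Z_6$. A sum of three numbers $\pm1$ is odd and so is not $0$ mod $6$, although the three differences sum to $0$. So these terms vanish. In every other term the sum in the exponent is an integer at least $1$. Therefore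
$$\hom(G_0,M)\le\frac{8C}{q}\operatorname{tr}M_0^3 .$$
The eigenvalues of $M_0$ are $2+2\cos(\pi j/3)$, $j=0,\dots,5$, that is $4,3,3,1,1,0$, so $\operatorname{tr}M_0^3=64+27+27+1+1=120$ and
$$\hom(G_0,M)\le\frac{960\,C}{q}.\tag{7}$$

**Step 4: a locally consistent family.** The purpose is to bound $\hom_B$ from below by copying the swap of Section 4 into $\mathcal L(G_0)$. Read the indices of $v_k$, $\mu_k$, $S_k=\{k,k+3\}$ mod $3$.

- $\tau_{v_k}$ is uniform on $\{(x,i):x\in S_k\}$, with mass $\frac1{2\mu_k}$ at each point.
- $\tau_{v_kv_{k+1}}$ is uniform on $\{((x,i),(x+1,j)):x\in S_k,\ i\le\mu_k,\ j\le\mu_{k+1}\}$, with mass $\frac1{2\mu_k\mu_{k+1}}$ at each point.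
- For a leaf $u$ at $v_k$, $\tau_{v_ku}((x,i),(y,j))=\tau_{v_k}(x,i)\,\sigma((y,j)\mid x)$ with $\sigma((y,j)\mid x)=M_0(x,y)D_{s(y)}/L_{s(x)}$, and $\tau_u$ is the second marginal.

The triangle edges have the right marginals, because $x\mapsto x+1$ maps $S_0\to S_1\to S_2\to S_0$ bijectively. The leaf edges do, because $\sigma(\cdot\mid x)$ is a probability distribution by (5). So $\tau\in\mathcal L(G_0)$.

**Step 5: the value of $B_M(\tau)$.** The purpose is to see that the functional does not notice the obstruction. On the triangle edge $v_kv_{k+1}$ we have $M_0(x,x+1)=1$, so $\mathbb E\log M=\log D_k+\log D_{k+1}$. The ratio $\tau_{v_kv_{k+1}}/(\tau_{v_k}\tau_{v_{k+1}})$ equals $2$ on the support, so $I=\log2$. Also $H(\tau_{v_k})=\log(2\mu_k)$. For a leaf $u$ at $v_k$, (2) gives $H(\tau_u)-I(\tau_{v_ku})=-\mathbb E\log\sigma$, so the leaf contributes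
$$\mathbb E\log M+H(\tau_u)-I(\tau_{v_ku})=\mathbb E\big[\log\big(D_kM_0(x,y)D_{s(y)}\big)-\log\sigma\big]=\log(D_kL_k).$$
Altogether the three terms $\log2$ from the vertices cancel the three mutual informations:
$$B_M(\tau)=\sum_k\log(2\mu_k)-3\log2+\sum_k2\log D_k+\sum_kk\log(D_kL_k)=\sum_k\log F_k(k)\ge\log C,$$
the last step by (6) with $s=k$ and $L_k\ge a$. Hence $\hom_B(G_0,M)\ge C$.

**Step 6: conclusion.** With (7), $\hom(G_0,M)\le\frac{960}q\,C\le\frac{960}q\hom_B(G_0,M)$. Since $\hom_B\ge C>0$, taking $q=1000$ gives strict inequality, and $q\to\infty$ gives infimum $0$. $\blacksquare$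

**Remark 1.** Suppose $\hom(G,M)<e^{B_M(\tau)}$ for some $\tau\in\mathcal L(G)$, with $M$ PSD and nonnegative. Let $J$ be the all-ones matrix and $M_\delta=M+\delta(I+J)$, $\delta>0$. No entry decreases, so $B_{M_\delta}(\tau)\ge B_M(\tau)$, while $\hom(G,M_\delta)\to\hom(G,M)$ as $\delta\to0$ because $\hom$ is a polynomial in the entries. So there are also counterexamples that are positive definite with strictly positive entries. In Theorem 1 they are still completely positive, since $I$ and $J$ are and sums of completely positive matrices are. If $G$ has no isolated vertices, $M$ may be replaced by $M\oplus0$: a state in the zero block kills the product in $\hom$, and $\tau$ extends by zero with the same value. So counterexamples exist for all larger $m$.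

**Remark 2.** For $m=2$ the inequality is true. A PSD nonnegative $2\times2$ matrix satisfies $M_{11}M_{22}\ge M_{12}^2$, i.e. it is log-supermodular, and the bound is Ruozzi's theorem ("The Bethe partition function of log-supermodular graphical models", NIPS 2012). The smallest $m$ for which it fails is not determined here.

## 6. Color refinement as a ground state, and a twist around a cycle

Theorem 1 combines two devices. The weights force each triangle vertex into its own class, and the matrix $M_0$, restricted to those classes, is a swap with trace zero. We now separate the devices and make each of them general. For the first we must know which vertices of $G$ such weights can tell apart.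

**Definition (color refinement).** Let $G=(V,E)$ and $r=|V|$. Let $\kappa_0$ be constant on $V$. For $l\ge1$ let $n_v^{(l)}$ be the vector indexed by $\kappa_{l-1}$-colors with $n_v^{(l)}(c)=\#\{u\sim v:\kappa_{l-1}(u)=c\}$, and let $\kappa_l(v)=(\kappa_{l-1}(v),n_v^{(l)})$. Put $\kappa=\kappa_r$ and $\mathcal T=\kappa(V)$.

The partitions of $V$ into $\kappa_l$-classes only refine as $l$ grows, and once two consecutive ones agree they stay constant. If those of $\kappa_0,\dots,\kappa_{r-1}$ were all different, the last would have $r$ classes and be discrete. In every case $\kappa_{r-1}$ and $\kappa_r$ give the same partition. So the partition into $\kappa$-classes is stable: the number of neighbors of $v$ of each $\kappa$-color depends only on $\kappa(v)$. For $t=\kappa(v)\in\mathcal T$ and $l\le r$ write $t^{(l)}=\kappa_l(v)$ and $n_t^{(l)}=n_v^{(l)}$. These are well defined, since $\kappa_r(v)$ contains $\kappa_l(v)$ and $n_v^{(l)}$.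

**Example.** For $G_0$, the vector $n_v^{(1)}$ is just the degree: $2,3,4$ for $v_0,v_1,v_2$ and $1$ for the leaves. In round 2 the leaf at $v_1$ (neighbor of degree 3) is separated from the two leaves at $v_2$ (neighbor of degree 4). The latter two are exchanged by an automorphism, so they stay together, and $|\mathcal T|=5$.

**Theorem 2.** Suppose there is a Hermitian PSD matrix $S\in\mathbb C^{\mathcal T\times\mathcal T}$ with $|S(x,y)|\le\frac12$ such that the edges $uv\in E$ with $S(\kappa(u),\kappa(v))\ne0$ are exactly the edges of one cycle $(v_0,\dots,v_{n-1})$ of $G$, and $P=\prod_{i\in\mathbb Z/n}S(\kappa(v_i),\kappa(v_{i+1}))$ has $\operatorname{Re}P<0$. Then there is a PSD nonnegative $M$ with $\hom(G,M)<\hom_B(G,M)$.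

The first part of the proof builds a PSD kernel $K$ on $\mathcal T$ and multiplicities such that, among all labelings $\varphi:V\to\mathcal T$, the labeling $\kappa$ has strictly the largest weight. A labeling $\varphi$ makes a prediction at $v$: a vertex labeled $t$ should see the neighbor counts $n_t^{(l)}$. What $v$ actually sees is the vector
$$N_v^{(l)}(c)=\#\{u\sim v:\varphi(u)^{(l-1)}=c\}.$$
It is tempting to use the score
$$-\sum_v\big|n^{(l)}_{\varphi(v)}-N^{(l)}_v\big|^2=\sum_v\Big(-|n^{(l)}_{\varphi(v)}|^2+2\langle n^{(l)}_{\varphi(v)},N^{(l)}_v\rangle-|N^{(l)}_v|^2\Big).$$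
The first term depends on $\varphi(v)$ alone and can be put into a multiplicity. The second is a sum over edges and can be put into $K$. The third couples pairs of neighbors of $v$, and a pair kernel cannot produce it. So we drop it. This is harmless at level $l$ as soon as $\varphi$ is already right at level $l-1$, because then $N_v^{(l)}=n_v^{(l)}$ is fixed. Hence the levels must be weighted so that earlier levels dominate later ones. For $l=1$ the score without its third term is $\sum_v(-d_{\varphi(v)}^2+2d_{\varphi(v)}\deg v)$, where $d_t$ denotes the common degree of the vertices of color $t$. This is the shape $-s^2+2sk$ used in Section 5.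

**Proof of Theorem 2.**

**Step 1: constants and kernel.** The purpose is to fix weights $g_l$ for the scores and penalties $h_l$ that will make $K$ PSD. Let $\Delta$ be the maximum degree and $b=3\Delta^2|V|$. For $l=r,r-1,\dots,1$ define positive integers
$$h_l=1+4\Delta\sum_{j>l}g_j,\qquad g_l=1+|E|\sum_{j\ge l}h_j+2b\sum_{j>l}g_j.\tag{8}$$
For $x\ne y$ in $\mathcal T$ let $l(x,y)$ be the least $l$ with $x^{(l)}\ne y^{(l)}$. Since $\kappa_0$ is constant and $x^{(r)}=x$, we have $1\le l(x,y)\le r$. Set $\Gamma(x,y)=h_{l(x,y)}$, $\Gamma(x,x)=0$, and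
$$m(x,y)=\sum_{l=1}^r2g_l\big[n_x^{(l)}(y^{(l-1)})+n_y^{(l)}(x^{(l-1)})\big]-\Gamma(x,y),\qquad c(x)=C_0-\sum_lg_l|n_x^{(l)}|^2,$$
where $C_0$ is an integer making all $c(x)\ge0$ and $|\cdot|$ is the Euclidean norm. For an integer $q\ge|\mathcal T|$ let $K(x,y)=q^{m(x,y)}$.

**Step 2: $K$ is PSD.** The purpose is to show that, after rescaling, $K$ is close to the identity. For $x\ne y$ and $l=l(x,y)$,
$$m(x,y)-\tfrac12\big(m(x,x)+m(y,y)\big)=\sum_j2g_j\big[n_x^{(j)}(y^{(j-1)})+n_y^{(j)}(x^{(j-1)})-n_x^{(j)}(x^{(j-1)})-n_y^{(j)}(y^{(j-1)})\big]-h_l.$$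
For $j\le l$ we have $x^{(j-1)}=y^{(j-1)}$, and the bracket is $0$. For $j>l$ the bracket is at most $2\Delta$. So the expression is at most $4\Delta\sum_{j>l}g_j-h_l=-1$ by (8). Let $\mathcal D$ be diagonal with entries $q^{m(x,x)/2}$. Then $K=\mathcal DK'\mathcal D$ with $K'_{xx}=1$ and $0\le K'_{xy}\le q^{-1}$ for $x\ne y$. Each row of $K'$ has off-diagonal sum at most $(|\mathcal T|-1)/q<1$. By Fact 1, $K'$ is PSD, hence so is $K$.

**Step 3: $\kappa$ is the unique heaviest labeling.** The purpose is to show that every $\varphi\ne\kappa$ loses at least a factor $q$. For $\varphi:V\to\mathcal T$, collecting the edge terms $n_{\varphi(v)}^{(l)}(\varphi(u)^{(l-1)})$ at $v$ gives $\langle n^{(l)}_{\varphi(v)},N_v^{(l)}\rangle$. Therefore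
$$\prod_vq^{c(\varphi(v))}\prod_{uv\in E}K(\varphi(u),\varphi(v))=q^{C_0|V|+\mathcal E(\varphi)},\qquad\mathcal E(\varphi)=\sum_lg_la_l(\varphi)-\sum_lh_lb_l(\varphi),\tag{9}$$
$$a_l(\varphi)=\sum_v\Big(-|n^{(l)}_{\varphi(v)}|^2+2\langle n^{(l)}_{\varphi(v)},N_v^{(l)}\rangle\Big),$$
and $b_l(\varphi)$ is the number of edges $uv$ with $\varphi(u)\ne\varphi(v)$ and $l(\varphi(u),\varphi(v))=l$. The vectors $n^{(l)}_{\varphi(v)}$ and $N^{(l)}_v$ have nonnegative entries with sum at most $\Delta$, so $|n|^2\le\Delta^2$ and $0\le\langle n,N\rangle\le\Delta^2$. Hence $|a_l|\le b$, and clearly $0\le b_l\le|E|$.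

Let $\varphi\ne\kappa$ and write $\varphi^{(l)}(v)=\varphi(v)^{(l)}$. Let $l\ge1$ be the least level with $\varphi^{(l)}\ne\kappa_l$. For $j<l$, both $a_j$ and $b_j$ depend only on $\varphi^{(j)}$ and $\varphi^{(j-1)}$: the vector $n^{(j)}_{\varphi(v)}$ is part of $\varphi(v)^{(j)}$, and $b_j$ counts the edges whose end labels agree at level $j-1$ and differ at level $j$. So $a_j,b_j$ have the same values for $\varphi$ as for $\kappa$.

At level $l$, from $\varphi^{(l-1)}=\kappa_{l-1}$ we get $N_v^{(l)}=n_v^{(l)}$, both for $\varphi$ and for $\kappa$. Completing the square,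
$$a_l(\varphi)=\sum_v\Big(|n_v^{(l)}|^2-|n^{(l)}_{\varphi(v)}-n_v^{(l)}|^2\Big),\qquad a_l(\kappa)=\sum_v|n_v^{(l)}|^2.$$
Since $\varphi(v)^{(l)}=(\varphi(v)^{(l-1)},n^{(l)}_{\varphi(v)})$ and $\varphi^{(l)}\ne\kappa_l$, some $v$ has $n^{(l)}_{\varphi(v)}\ne n_v^{(l)}$. These are integer vectors, so $a_l(\kappa)-a_l(\varphi)\ge1$. Using the crude bounds for later levels and (8),
$$\mathcal E(\kappa)-\mathcal E(\varphi)\ge g_l-|E|\sum_{j\ge l}h_j-2b\sum_{j>l}g_j=1.\tag{10}$$

**Step 4: the twist.** The purpose is to add a second coordinate that is invisible on single edges and frustrated around the cycle. Let $\omega=e^{2\pi\sqrt{-1}/3}$. For $x,y\in\mathcal T$ and flavors $f,f'\in\mathbb Z_3$ let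
$$R((x,f),(y,f'))=1+S(x,y)\omega^{f-f'}+\overline{S(x,y)\omega^{f-f'}}.$$
As $S$ is Hermitian, $R$ is real symmetric; as $|S|\le\frac12$, its values lie in $[0,2]$. With $u_f=\omega^f$ we have $R=J+S\otimes uu^*+\overline{S\otimes uu^*}$, which is PSD by Fact 2. Since $1+\omega+\omega^2=0$,
$$\sum_{f'}R((x,f),(y,f'))=3,\qquad\sum_{f}R((x,f),(y,f'))=3.\tag{11}$$
The states of $M$ are the triples $(x,i,f)$ with $x\in\mathcal T$, $1\le i\le q^{c(x)}$, $f\in\mathbb Z_3$, and
$$M_{(x,i,f),(y,j,f')}=K(x,y)\,R((x,f),(y,f')).$$
$M$ is nonnegative, and it is the entrywise product of two matrices that are PSD by Fact 2, so it is PSD.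

**Step 5: upper bound for $\hom$.** The purpose is to reduce $\hom$ to the flavor sum of the single labeling $\kappa$. For $\varphi:V\to\mathcal T$ let $Z_\varphi$ be the average over $f\in\mathbb Z_3^V$ of $\prod_{uv\in E}R((\varphi(u),f_u),(\varphi(v),f_v))$, so $0\le Z_\varphi\le2^{|E|}$. Put $Q=3^{|V|}q^{C_0|V|+\mathcal E(\kappa)}$. By (9) and (10),
$$\hom(G,M)=3^{|V|}q^{C_0|V|}\sum_\varphi q^{\mathcal E(\varphi)}Z_\varphi\le Q\big(Z_\kappa+2^{|E|}|\mathcal T|^{|V|}q^{-1}\big).$$
In $Z_\kappa$ only the cycle edges have $R\not\equiv1$. Write $S_i=S(\kappa(v_i),\kappa(v_{i+1}))$ and expand $\prod_i\big(1+S_i\omega^{f_{v_i}-f_{v_{i+1}}}+\overline{S_i\omega^{f_{v_i}-f_{v_{i+1}}}}\big)$, choosing for each $i$ an exponent $\varepsilon_i\in\{0,1,-1\}$. In the chosen term the variable $f_{v_i}$ appears as $\omega^{(\varepsilon_i-\varepsilon_{i-1})f_{v_i}}$, so its average vanishes unless $\varepsilon_i\equiv\varepsilon_{i-1}\pmod3$, i.e. $\varepsilon_i=\varepsilon_{i-1}$. Only the three constant choices survive, and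
$$Z_\kappa=1+P+\overline P=1+2\operatorname{Re}P<1.$$

**Step 6: lower bound for $\hom_B$.** The purpose is to show that the functional sees $1$ where $\hom$ sees $Z_\kappa$. Let $\tau_v$ be uniform on the states $(\kappa(v),i,f)$, of which there are $3q^{c(\kappa(v))}$, and let
$$\tau_{uv}\big((\kappa(u),i,f),(\kappa(v),j,f')\big)=q^{-c(\kappa(u))-c(\kappa(v))}\,\tfrac19\,R((\kappa(u),f),(\kappa(v),f')).$$
By (11) the marginals are right, so $\tau\in\mathcal L(G)$. On the support, $\tau_{uv}/(\tau_u\tau_v)=R$ and $\log M=\log K+\log R$. So the edge $uv$ contributes $\mathbb E\log M-I=\log K(\kappa(u),\kappa(v))$, and $v$ contributes $\log(3q^{c(\kappa(v))})$. By (9), $B_M(\tau)=\log Q$, so $\hom_B(G,M)\ge Q$.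

**Step 7: conclusion.** $Z_\kappa$, $|E|$, $|\mathcal T|$, $|V|$ do not depend on $q$. For $q$ large, $Z_\kappa+2^{|E|}|\mathcal T|^{|V|}q^{-1}<1$, hence $\hom(G,M)<Q\le\hom_B(G,M)$. $\blacksquare$

## 7. Graphs with discrete color refinement

**Theorem 3.** If $G$ contains a cycle and color refinement gives all vertices distinct colors, then the inequality of Conjecture III.3 fails for $G$ (for some PSD nonnegative $M$). Consequently it fails for all but an $o(1)$ fraction of the labeled graphs on $n$ vertices as $n\to\infty$.

**Example.** Take a triangle $v_0v_1v_2$ with a leaf $a$ at $v_1$ and a path $v_2,b,c$ at $v_2$. The degree classes are $\{v_0,b\}$, $\{v_1,v_2\}$, $\{a,c\}$. The multisets of neighbor degrees are $\{3,3\}$ for $v_0$ and $\{3,1\}$ for $b$; $\{2,3,1\}$ for $v_1$ and $\{2,3,2\}$ for $v_2$; $\{3\}$ for $a$ and $\{2\}$ for $c$. So two rounds separate all vertices, and the theorem applies.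

**Proof of Theorem 3.**

**Step 1: failure for a given $G$.** The purpose is to supply $S$ for Theorem 2. Identify $\mathcal T$ with $V$ and take any cycle $(v_0,\dots,v_{n-1})$. Let $S(v_i,v_i)=\frac12$, $S(v_i,v_{i+1})=S(v_{i+1},v_i)=\frac14$ for $0\le i\le n-2$, $S(v_{n-1},v_0)=S(v_0,v_{n-1})=-\frac14$, and all other entries $0$. Since $n\ge3$, each row of a cycle vertex has exactly two nonzero off-diagonal entries, of absolute value $\frac14$, so $S$ is diagonally dominant and PSD by Fact 1. All entries are at most $\frac12$ in absolute value. $G$ has no loops, so the edges of $G$ with $S\ne0$ are exactly the cycle edges. Finally $P=-4^{-n}<0$. Theorem 2 applies.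

**Step 2: almost all graphs.** The purpose is to see that both hypotheses hold for almost all graphs. By Babai–Erdős–Selkow (*Random graph isomorphism*, SIAM J. Comput. 9 (1980) 628–635), for almost all graphs the largest-degree vertices have unique degrees and their adjacencies distinguish all remaining vertices. In such a graph the first round gives each of the largest-degree vertices a color of its own. The vector $n_v^{(2)}$ then records to which of them $v$ is adjacent, so the second round separates all remaining vertices from each other. Later rounds only refine, so all colors are distinct. Also, almost all graphs contain a cycle: among $\lfloor n/3\rfloor$ disjoint triples of vertices, each spans a triangle with probability $\frac18$, independently, so the fraction of graphs without a triangle is at most $(7/8)^{\lfloor n/3\rfloor}\to0$. $\blacksquare$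

## 8. Connected graphs with exactly one cycle

**Theorem 4.** Let $G$ be connected with exactly one cycle. Then $\hom(G,M)\ge\hom_B(G,M)$ for all symmetric PSD $M\ge0$ if and only if $G$ has an automorphism reversing the orientation of its cycle.

Let the cycle be $(v_i)_{i\in\mathbb Z/n}$ and let $T_i$ be the rooted tree at $v_i$, as in Section 3. Every automorphism preserves the only cycle. If it reverses the orientation, it acts on the cycle by $i\mapsto c-i$ for some $c$ and carries $T_i$ to $T_{c-i}$. Conversely, rooted isomorphisms $T_i\to T_{c-i}$ for all $i$ fit together to such an automorphism. So the condition is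
$$\text{there is }c\in\mathbb Z/n\text{ with }T_i\cong T_{c-i}\text{ as rooted trees for all }i\in\mathbb Z/n.\tag{12}$$
Cycles satisfy (12). A triangle with three pairwise non-isomorphic rooted trees does not, since it would need $2i\equiv c\pmod3$ for all $i$. A triangle with two isomorphic trees does: take the reflection exchanging their roots.

**Proof of "if".** The purpose is to prove the missing inequality $\rho(A)\le\operatorname{tr}A$ of Section 4 under (12); Lemma B does the rest. For $j\in\mathbb Z/2n$ let $X_{2i}=W_i$ and $X_{2i+1}=M$, so $A=X_0X_1\cdots X_{2n-1}$. All $X_j$ are PSD. The matrix $W_i$ depends only on the isomorphism type of $T_i$, so (12) gives $W_{c-i}=W_i$, and therefore $X_{2c-j}=X_j$ for all $j$ (for odd $j$ both sides are $M$). Thus the cyclic word $X_0,\dots,X_{2n-1}$ is symmetric about position $c$, and also about the opposite position $c+n$. Shift the product cyclically to start at $c$. By Fact 3, $A$ has the same trace and spectrum as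
$$X_c\,(X_{c+1}\cdots X_{c+n-1})\,X_{c+n}\,(X_{c+n+1}\cdots X_{c+2n-1}).$$
Let $Y=X_{c+1}\cdots X_{c+n-1}$. Since $X_{c+2n-a}=X_{c-a}=X_{c+a}$, the last block is $X_{c+n-1}\cdots X_{c+1}=Y^T$. So the product is $X_c\cdot(YX_{c+n}Y^T)$, a product of just two PSD matrices. By Fact 3 its eigenvalues are those of $X_c^{1/2}YX_{c+n}Y^TX_c^{1/2}$, which is PSD. All eigenvalues of $A$ are thus nonnegative, so the largest is at most their sum, and
$$\hom_B(G,M)\le\rho(A)\le\operatorname{tr}A=\hom(G,M).\qquad\blacksquare$$

**Proof of "only if".** Assume (12) fails. We want to apply Theorem 2, so we must know which vertices of the cycle share a color.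

**Step 1: the universal cover.** The purpose is to turn equality of colors into a symmetry. Let $U$ be a line $L=(\tilde v_a)_{a\in\mathbb Z}$ with a copy of $T_{a\bmod n}$ at each $\tilde v_a$. (For $G_0$, this is a line whose vertices carry $\dots,0,1,2,0,1,2,\dots$ leaves.) The projection $U\to G$ maps the neighbors of each vertex bijectively onto the neighbors of its image; this uses $n\ge3$ on the line. Color $U$ by pulling back $\kappa$. By stability, the number of neighbors of each color of a vertex of $U$ depends only on its color.

We claim that if $x,y\in U$ have equal color, there is a color-preserving automorphism $\alpha$ of $U$ with $\alpha(x)=y$. Put $\alpha(x)=y$ and extend by increasing distance from $x$. Suppose $\alpha(z)$ is defined and has the color of $z$. Then $z$ and $\alpha(z)$ have equally many neighbors of each color. If $z\ne x$, the neighbor $z'$ of $z$ toward $x$ already has an image, which is a neighbor of $\alpha(z)$ of the same color as $z'$; remove $z'$ and $\alpha(z')$ from the counts. The remaining neighbors of $z$ can be matched with the remaining neighbors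 of $\alpha(z)$, preserving colors. This defines $\alpha:U\to U$, mapping the neighbors of each $z$ bijectively to those of $\alpha(z)$. It is injective: a path between two distinct vertices never backtracks, so by local injectivity its image is a walk that never backtracks, and such a walk in a tree does not return to its start. It is surjective: its image is closed under taking neighbors and $U$ is connected. So $\alpha$ is an automorphism.

**Step 2: what $\alpha$ does to the line.** The purpose is to read off the colors. The hanging trees are finite, and a path that leaves $L$ cannot return to it, so $L$ is the only two-way infinite path in $U$. Hence $\alpha(L)=L$. Two consequences follow.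

First, a cycle vertex and a non-cycle vertex of $G$ have different colors; otherwise some $\alpha$ would move a vertex of $L$ off $L$.

Second, suppose $\kappa(v_i)=\kappa(v_j)$ and take $\alpha$ with $\alpha(\tilde v_i)=\tilde v_j$. On $L$ it is $\tilde v_{i+a}\mapsto\tilde v_{j+a}$ for all $a$, or $\tilde v_{i+a}\mapsto\tilde v_{j-a}$ for all $a$, and it carries hanging trees to hanging trees. The second form would give $T_{i+a}\cong T_{j-a}$ for all $a$, which is (12) with $c=i+j$, excluded. So $T_{i+a}\cong T_{j+a}$ for all $a$.

**Step 3: the colors on the cycle.** The purpose is to describe $\kappa$ on the cycle completely. The shifts $d\in\mathbb Z/n$ with $T_{i+d}\cong T_i$ for all $i$ form a subgroup; let $p\mid n$ be the least positive period, which generates it. By Step 2, $\kappa(v_i)=\kappa(v_j)$ implies $i\equiv j\pmod p$. Conversely, the rotation of the cycle by $p$ extends to an automorphism of $G$, and color refinement is invariant under automorphisms. So the cycle carries exactly $p$ distinct colors $t_0,\dots,t_{p-1}$, with $\kappa(v_i)=t_{i\bmod p}$.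

Moreover $p\ge3$. If $p=1$, all $T_i$ are isomorphic and (12) holds with $c=0$. If $p=2$, then $n$ is even and the type of $T_i$ depends only on the parity of $i$, so again $T_i\cong T_{-i}$.

**Step 4: the matrix $S$.** The purpose is to spread a total phase $-1$ over the $k=n/p$ periods of the cycle. A real $S$ would not do in general: $P$ is then the $k$-th power of a real number, which is nonnegative for even $k$, as for the hexagon with $0,1,2,0,1,2$ leaves, where $p=3$ and $k=2$. This is why Theorem 2 allows Hermitian $S$. Let
$$S(t_i,t_i)=\tfrac12,\qquad S(t_i,t_{i+1})=\tfrac14\ \ (0\le i\le p-2),\qquad S(t_{p-1},t_0)=\tfrac14e^{\pi\sqrt{-1}/k},$$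
with the conjugate transposed entries, and $0$ elsewhere. As $p\ge3$, these prescriptions do not collide, and each row $t_i$ has exactly two nonzero off-diagonal entries, of modulus $\frac14$. So $S$ is diagonally dominant, PSD by Fact 1, and $|S|\le\frac12$.

Which edges $uv$ of $G$ have $S(\kappa(u),\kappa(v))\ne0$? Both ends must have colors among the $t_i$, so both lie on the cycle by Step 2, and since $G$ has only one cycle there are no chords; hence $uv$ is a cycle edge. Every cycle edge qualifies, because its ends have colors $t_i,t_{i+1}$ with indices mod $p$. Going once around the cycle passes $k$ times through the $p$ colors, so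
$$P=\big(4^{-p}e^{\pi\sqrt{-1}/k}\big)^k=-4^{-n}<0.$$
Theorem 2 gives a PSD nonnegative $M$ with $\hom(G,M)<\hom_B(G,M)$. $\blacksquare$

For $G_0$ itself $n=p=3$ and $k=1$, so Theorem 4 again shows that the inequality fails for $G_0$, while Theorem 1 gives in addition an explicit completely positive $M$ and an arbitrarily small ratio. A classification for all graphs is not determined here.
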